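# Four, not two: the homotopy groups of the fibre of the degree 2 map on an odd sphere

## 1. Does two kill the fibre of doubling?

Fix $n\ge 1$, put $S=S^{2n+1}$, and let $F=S^{2n+1}\{2\}$ be the homotopy fibre of the degree 2 map $[2]:S\to S$. Say that the homotopy groups of a space $Y$ have an exponent bounded by $m$ if $m\cdot\pi_k(Y)=0$ for every $k\ge1$. We ask for the best $m$ for $Y=F$.

The space $F$ measures the failure of doubling to be an equivalence, so the first guess is $m=2$. On the circle, just outside our range, the guess is perfect: $z\mapsto z^2$ is a covering with fibre $\{\pm1\}$. For $n\ge1$ we test it with the exact sequence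
$$\pi_{k+1}(S)\xrightarrow{[2]_*}\pi_{k+1}(S)\xrightarrow{\ j\ }\pi_k(F)\xrightarrow{\ p\ }\pi_k(S)\xrightarrow{[2]_*}\pi_k(S).\tag{1}$$
Recall that for $m\ge3$ the groups $\pi_{m+1}(S^m)$ and $\pi_{m+2}(S^m)$ are both $\mathbb Z/2$, generated by $\eta_m=\Sigma^{m-2}\eta_2$ ($\eta_2$ the Hopf map) and by $\eta_m^2:=\eta_m\eta_{m+1}$. These generators are suspensions, and $[2]\circ\Sigma\xi=2\,\Sigma\xi$, so $[2]_*=0$ on both groups for $S$.

For $k<2n$ we get $\pi_k(F)=0$. For $k=2n$ we get $\mathbb Z/2$, the cokernel of $2$ on $\pi_{2n+1}(S)=\mathbb Z$. For $k=2n+1$ the kernel of $2$ on $\mathbb Z$ is $0$, so $\pi_{2n+1}(F)\cong\pi_{2n+2}(S)=\mathbb Z/2$. So far two is enough. For $k=2n+2$ we get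
$$0\to\mathbb Z/2\{j(\eta^2)\}\to\pi_{2n+2}(F)\to\mathbb Z/2\{\eta\}\to0,$$
a group of order 4, and the sequence does not say which one. Section 3 shows that it is $\mathbb Z/4$ for every $n$. So the guess fails at the first place where it can.

The corrected guess is four, and this is a conjecture of Cohen: $\pi_*(S^{2n+1}\{2\})$ has an exponent bounded by 4. The problem comes from "Homotopy Theory of the Suspensions of the Projective Plane" (https://hopf.math.purdue.edu/WuJ/mod2Moore2-2.pdf). Known there are: (i) the 8th power map on $\Omega^4(S^{2n+1}\{2\})$ is null homotopic; (ii) $\pi_*(S^{2n+1}\{2\})$ has an exponent bounded by 8. We use neither. The conjecture is true: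

**Theorem.** Let $n\ge 1$ and $F=S^{2n+1}\{2\}$.

(a) For every based CW complex $Z$, $4\cdot[\Sigma^3Z,F]=0$. Hence $4\cdot\pi_k(F)=0$ for all $k\ge1$.

(b) The 4th power map on $\Omega^3F$ is null homotopic.

(c) $\pi_{2n+2}(F)\cong\mathbb Z/4$. So the exponent of $\pi_*(F)$, and the H-space exponent of $\Omega^3F$ (the least $m\ge1$ whose power map is null homotopic), is exactly $4$ for every $n$.

Two parts follow at once from the first sentence of (a). For $k\ge3$, $4\pi_k(F)=0$ is the case $Z=S^{k-3}$. For $k\le2$, (1) gives $\pi_1(F)=0$, and $\pi_2(F)=0$ for $n\ge2$, $\pi_2(F)=\mathbb Z/2$ for $n=1$. For (b), Milnor's theorem provides a CW complex $Z$ and a based homotopy equivalence $e:Z\to\Omega^3F$. By (a), $4e=0$ in $[Z,\Omega^3F]=[\Sigma^3Z,F]$. But $4e$ is the 4th power map composed with the equivalence $e$, so that power map is null homotopic.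

It remains to prove the first sentence of (a), and (c). The second is short and comes first.

## 2. Fibres, group structures and a Moore space

Spaces, maps and homotopies are based, $\Sigma X=S^1\wedge X$, and path concatenation $*$ is used up to the canonical reparametrizations.

**Homotopy fibres.** For $h:X\to Y$ put
$$\mathrm{Fib}(h)=\{(s,\gamma):\ s\in X,\ \gamma \text{ a path in } Y,\ \gamma(0)=*,\ \gamma(1)=h(s)\},$$
with projection $p(s,\gamma)=s$ and fibre inclusion $j:\Omega Y\to\mathrm{Fib}(h)$, $j(\ell)=(*,\ell)$. For example $\mathrm{Fib}(*\to Y)=\Omega Y$. Let $h':X'\to Y'$, $f_0:X\to X'$, $f_1:Y\to Y'$, and let $\Lambda$ be a homotopy from $f_1h$ to $h'f_0$, so that $\Lambda_s$ is a path from $f_1h(s)$ to $h'f_0(s)$. The triple $(f_0,f_1,\Lambda)$ induces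
$$\mathrm{Fib}(h)\to\mathrm{Fib}(h'),\qquad (s,\gamma)\mapsto(f_0s,\ f_1\gamma*\Lambda_s).$$
An example that will matter: for a self-map $h:X\to X$ the triple $(h,h,\mathrm{const})$ induces
$$T_0:\mathrm{Fib}(h)\to\mathrm{Fib}(h),\quad T_0(s,\gamma)=(hs,h\gamma),\qquad T_0\simeq * \ \text{ through }\ \bigl(\gamma(t),\ h\gamma|_{[0,t]}\bigr).\tag{2}$$
At $t=1$ this is $(\gamma(1),h\gamma)=(hs,h\gamma)$, at $t=0$ it is the base point, and at each $t$ the path $h\gamma|_{[0,t]}$ ends at $h(\gamma(t))$. So a self-map acts trivially on its own fibre.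

Exchanging coordinates gives $\Omega\,\mathrm{Fib}(h)=\mathrm{Fib}(\Omega h)$, whose loop multiplication is pointwise: $(g,\gamma)(g',\gamma')=(g\cdot g',\gamma\cdot\gamma')$.

**Group structures.** Call $L$ a double suspension if $L=\Sigma^2L'$. Then $[L,Y]$ is an abelian group and each $u:Y\to Y'$ induces a homomorphism $u_*$. Write $L=\Sigma M$ with $M$ a suspension. Any map $u:\Omega Y\to\Omega Y'$, loop map or not, induces a homomorphism $[M,\Omega Y]\to[M,\Omega Y']$, because the group structures from the loops and from the suspension $M$ agree, and the second is preserved by every $u$. Through $[L,Y]=[M,\Omega Y]$ we regard this as a homomorphism $[L,Y]\to[L,Y']$. It is natural for maps $\Sigma f$, $f:M'\to M$. We will use this "additivity for free" many times.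

Composition from the left is thus additive: $u\circ(\alpha+\beta)=u\alpha+u\beta$. From the right, $(\alpha+\beta)\circ\Sigma\xi=\alpha\,\Sigma\xi+\beta\,\Sigma\xi$ holds for suspensions; in particular
$$(k\iota)\circ\Sigma\xi=k\,\Sigma\xi,\qquad \alpha\circ[2]=2\alpha\ \text{ for }\alpha\in\pi_m(Y).\tag{3}$$
The map $[2]$ on each sphere is chosen to be a suspension, and $[4]:=[2][2]$. Multiplication by $k$ on $[S^r\wedge Z,Y]$ is precomposition with $[k]\wedge Z$.

**The Moore space.** Let $P^{r+1}(2)=S^r\cup_2e^{r+1}=\Sigma^{r-1}\mathbb{RP}^2$; thus $P^2(2)=\mathbb{RP}^2$. Let $i:S^3\to P^4(2)$ and $q:P^4(2)\to S^4$ be inclusion and pinch. For a CW complex $Z$ put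
$$K=\Sigma^3Z=S^3\wedge Z,\quad C=P^4(2)\wedge Z,\quad i_C=i\wedge Z:K\to C,\quad q_C=q\wedge Z:C\to\Sigma K,\quad \eta_K=\eta_3\wedge Z:\Sigma K\to K.$$
So $C$ is the cofibre of $2=[2]\wedge Z:K\to K$; it is a double suspension, and $i_C$ and $q_C$ are double suspensions of maps. By the Puppe sequence, for every $Y$ the map $q_C^*:[\Sigma K,Y]\to[C,Y]$ is a homomorphism with
$$\ker q_C^*=2[\Sigma K,Y],\qquad \operatorname{im}q_C^*=\ker i_C^*.\tag{4}$$
For example, $Z=S^{2n-1}$ gives $K=S^{2n+2}$ and $C=P^{2n+3}(2)$.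

Next, for some $\epsilon\in\{0,1\}$,
$$2\cdot1_{P^4(2)}=\epsilon\,i\eta_3q,\qquad\text{hence}\qquad 2\cdot1_C=\epsilon\,i_C\,\eta_K\,q_C .\tag{5}$$
Indeed $2\cdot1$ restricts on $S^3$ to $2i=0$ in $\pi_3(P^4(2))=\mathbb Z/2$, so it factors through $q$ as $\xi q$ with $\xi\in\pi_4(P^4(2))$. In the exact sequence $\pi_4(S^3)\to\pi_4(P^4(2))\to\pi_4(P^4(2),S^3)\to\pi_3(S^3)$ the relative group is $\mathbb Z$ by the relative Hurewicz theorem and the last map is multiplication by $\pm2$, hence injective. So $\pi_4(P^4(2))$ is generated by $i\eta_3$, which has order at most 2. Smashing with $Z$ gives the second formula.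

## 3. The group $\pi_{2n+2}(F)$ is cyclic of order four

To decide an extension we must compute $2z$ for a lift $z$. The next lemma does this in the generality needed later. Write $S^m\{2\}=\mathrm{Fib}([2]:S^m\to S^m)$, with fibre inclusion $j_2:\Omega S^m\to S^m\{2\}$; we also write $j_2$ for the induced map $[\Sigma K,S^m]=[K,\Omega S^m]\to[K,S^m\{2\}]$.

**Lemma 1.** Let $m\ge3$ be odd, $a\in[K,S^m]$ with $2a=0$, and $z\in[K,S^m\{2\}]$ with $p(z)=a$. Let $g:C\to S^m$ be an extension of $a$. Then $2z=\pm j_2(\theta)$ for some $\theta\in[\Sigma K,S^m]$ with $\theta q_C=\pm[2]g$.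

*Proof.* **Step 1: push $2z$ into the fibre.** Write $z(s)=(a(s),\gamma_s)$ and $2s$ for $([2]\wedge Z)(s)$. The extension $g$ is a null homotopy $g(s,t)$ with $g(s,0)=a(2s)$ and $g(s,1)=*$. The homotopy
$$\bigl(g(s,t),\ \gamma_{2s}*[2]g(s,[0,t])\bigr)$$
stays in $S^m\{2\}$, starts at $z\circ2$, and ends at $(*,\theta_s)$ with $\theta_s=\gamma_{2s}*[2]g(s,\cdot)$. So $2z=j_2(\theta)$, where $\theta:\Sigma K=C_-K\cup_KC_+K\to S^m$ is given by $\gamma_{2s}$ on the cone $C_-K$ and by $[2]g(s,\cdot)$ on the cone $C_+K$.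

**Step 2: compare $\theta$ with $[2]g$.** Let $W=C\cup_K\mathrm{Cone}(K)$, and let $\Theta:W\to S^m$ be $[2]g$ on $C$ and $\gamma$ on $\mathrm{Cone}(K)$; they agree on $K$, as $\gamma_s(1)=[2]a(s)$. Let $v:C_-K\cup C_+K\to W$ be $\mathrm{Cone}(2):C_-K\to\mathrm{Cone}(K)$ on one half and the characteristic map $C_+K\to C$ on the other; both send $s\in K$ to $2s\in K\subset W$. Then $\Theta v=\theta$. The collapse $c:W\to W/\mathrm{Cone}(K)=C/K=\Sigma K$ is an equivalence. The composite $cv$ is the collapse of $C_-K$, which is $\pm1_{\Sigma K}$ up to homotopy, and $c|_C=q_C$. Hence $c\circ v\circ(\pm q_C)\simeq q_C=c|_C$, with the same sign, and since $c$ is an equivalence the inclusion $C\to W$ is homotopic to $v\circ(\pm q_C)$. So $[2]g=\Theta|_C=\Theta v(\pm q_C)=\pm\theta q_C$. $\square$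

**Proposition 2.** $\pi_{2n+2}(F)\cong\mathbb Z/4$ for every $n\ge1$, and $2z=\pm j(\eta^2)\neq 0$ for every lift $z$ of $\eta_{2n+1}$.

*Proof.* Take $Z=S^{2n-1}$, $K=S^{2n+2}$, $C=P^{2n+3}(2)$, $m=2n+1$ and $a=\eta_{2n+1}$. Let $g:P^{2n+3}(2)\to S$ extend $\eta_{2n+1}$, and write $i,q$ for $i_C,q_C$.

**Step 1: $2\cdot1$ is not zero on $P^{2n+3}(2)$.** The cofibre of $2\cdot1$ is $P^2(2)\wedge P^{2n+2}(2)=\Sigma^{2n}(P^2(2)\wedge P^2(2))$. If $2\cdot1$ were null, this cofibre would split as $P^{2n+3}(2)\vee P^{2n+4}(2)$, and $Sq^2$ of its bottom mod 2 class would lie in $H^{2n+4}(P^{2n+3}(2))=0$. But with $u$ the generator of $H^1(P^2(2);\mathbb Z/2)$, the Cartan formula gives $Sq^2(u\otimes u)=Sq^1u\otimes Sq^1u\ne0$. So in (5), $2\cdot1=i\eta q$, and $2g=g\,i\,\eta\,q=\eta^2q$.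

**Step 2: $[2]g=2g$.** For $n=1$, the squaring map of the topological group $S^3$ represents $2\iota_3$, so it is homotopic to $[2]$; as the pointwise product induces the group structure of $[C,S^3]$, $[2]g=2g$. For $n\ge2$, $C=\Sigma P^{2n+2}(2)$ with $\dim P^{2n+2}(2)=2n+2\le4n-1$, so by Freudenthal $g$ is a suspension $\Sigma g'$ with $g':P^{2n+2}(2)\to S^{2n}$, and (3) gives $[2]g=2g$.

**Step 3: conclude.** By Lemma 1, $2z=\pm j(\theta)$ with $\theta q=\pm[2]g=\pm\eta^2q$. As $2\pi_{2n+3}(S)=0$, (4) says that $q^*$ is injective on $\pi_{2n+3}(S)$. So $\theta=\eta^2$ and $2z=\pm j(\eta^2)$, which is nonzero by the exact sequence in Section 1. A group of order 4 with an element $z$ such that $2z\neq0$ is $\mathbb Z/4$. $\square$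

This is the first part of (c). Since $\pi_{2n+2}(F)=\pi_{2n-1}(\Omega^3F)$ with $2n-1\ge1$, the first three power maps of $\Omega^3F$ are nonzero on this group, hence essential. So once (a) and (b) are proved, both exponents are exactly 4.

## 4. Spheres with a multiplication, and what the exact sequence needs

For some $n$, four is easy. Suppose that $S$ is an H-space: $n=1$ (unit quaternions) or $n=3$ (unit octonions). The map $s\mapsto s\cdot s$ represents $2\iota$, so $[2]g=2g$ for all $g\in[L,S]$ with $L$ a suspension. Let $L$ be a double suspension and $x\in[L,F]$. Then $p(2x)=2p(x)=[2]p(x)=0$, so $2x=j(\zeta)$ for some $\zeta\in[\Sigma L,S]$, and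
$$4x=j(2\zeta)=j([2]\zeta)=0 .$$

A sensible person tries the same for every $n$. The argument uses twice that $[2]_*$ is multiplication by 2. By (3) that is true on suspensions, but for a general $g$ the expression $(\iota+\iota)\circ g$ need not be $g+g$: composition is not additive on that side. So we need the correction term. It is a Whitehead square composed with a Hopf invariant, and we now derive it.

## 5. The James–Hopf invariant and composition with $[2]$

**Samelson products.** Let $G$ be a loop space or a simplicial group. For $\alpha\in\pi_k(G)$, $\beta\in\pi_l(G)$, the commutator $(x,y)\mapsto[\alpha x,\beta y]$, where $[x,y]=xyx^{-1}y^{-1}$, is null on $S^k\vee S^l$ and factors, uniquely up to homotopy, through $\langle\alpha,\beta\rangle:S^k\wedge S^l\to G$. In positive degrees these products are bilinear, graded anticommutative and satisfy the graded Jacobi identity (G. W. Whitehead, *Elements of Homotopy Theory*, Ch. X). For odd $m\ge3$ let $\iota\in\pi_{m-1}(\Omega S^m)$ be the adjoint of the identity,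 and let $\omega_m\in\pi_{2m-1}(S^m)$ be adjoint to $\langle\iota,\iota\rangle$. It is $\pm$ the Whitehead square of $\iota_m$. For example $\omega_3=\omega_7=0$, since the loop space of an H-space is homotopy commutative.

The degree $m-1$ of $\iota$ is even. So anticommutativity reads $\langle\iota,\iota\rangle=-\langle\iota,\iota\rangle$, and Jacobi reads $\langle\langle\iota,\iota\rangle,w\rangle=\langle\iota,\langle\iota,w\rangle\rangle-\langle\iota,\langle\iota,w\rangle\rangle$. Therefore
$$2\omega_m=0,\qquad \langle\langle\iota,\iota\rangle,w\rangle=0\ \text{ for all }w,\qquad \omega_m\circ\omega_{2m-1}=0 .\tag{6}$$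
For the last one, $\Omega\omega_m$ is a loop map taking $\iota$ to $\langle\iota,\iota\rangle$, so the adjoint of $\omega_m\omega_{2m-1}$ is $\langle\langle\iota,\iota\rangle,\langle\iota,\iota\rangle\rangle=0$.

**The James construction.** For a sphere $A$ of positive dimension, $J(A)$ is the free topological monoid on $A$ with $*$ as unit, $J_r(A)$ the words of length at most $r$, and $\pi_r:A^r\to J_r(A)\subset J(A)$ the quotient map. Then $J_i/J_{i-1}=A^{\wedge i}$. James' equivalence $\bar E:J(A)\to\Omega\Sigma A$ is the multiplicative extension of $E:A\to\Omega\Sigma A$ (up to passage to Moore loops), so in the group $[A^r,\Omega\Sigma A]$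
$$\bar E\pi_r=E_1E_2\cdots E_r,\qquad E_i=E\circ\mathrm{pr}_i .$$

**Lemma 3.** The homomorphism $[J(A),\Omega Y]\to\prod_r[A^r,\Omega Y]$, $u\mapsto(u\pi_r)_r$, is injective.

*Proof.* The purpose is to see $\Sigma J(A)$ as a wedge whose pieces come from the products $A^i$. The suspension of a product splits, so $\Sigma A^i\to\Sigma A^{\wedge i}$ has a homotopy section. Let $\lambda_i:\Sigma A^{\wedge i}\to\Sigma A^i\xrightarrow{\Sigma\pi_i}\Sigma J(A)$ be the section followed by $\Sigma\pi_i$. It lands in $\Sigma J_i$, and its composite to $\Sigma(J_i/J_{i-1})=\Sigma A^{\wedge i}$ is homotopic to the identity. By induction on $i$, using the five lemma for the pairs $(\Sigma J_i,\Sigma J_{i-1})$, the map $\bigvee_{k\le i}\Sigma A^{\wedge k}\to\Sigma J_i$ is a homology isomorphism. In the colimit, $\bigvee_{i\ge1}\Sigma A^{\wedge i}\to\Sigma J(A)$ is a homology isomorphism of simply connected complexes, hence an equivalence. If all $u\pi_r$ are null, the adjoint $\Sigma J(A)\to Y$ of $u$ is null on each wedge summand,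 hence null. So the kernel is trivial. $\square$

Let $m\ge3$ be odd and $A=S^{m-1}$. The James–Hopf map is
$$H_J:J(A)\to J(A\wedge A),\qquad a_1\cdots a_r\mapsto\prod_{i<j}a_i\wedge a_j$$
in right-lexicographic order; for instance $a_1a_2a_3\mapsto(a_1\wedge a_2)(a_1\wedge a_3)(a_2\wedge a_3)$. If some $a_i=*$, its factors disappear, so the map is well defined, and it is strictly natural in $A$. Let $H:\Omega S^m\to\Omega S^{2m-1}$ correspond to $H_J$ under $\bar E$.

**Lemma 4.** (i) $H\circ\Omega[2]\simeq\Omega[4]\circ H$. (ii) $\Omega[2]\simeq s\cdot\psi$, where $s(g)=g\cdot g$ and $\psi=\Omega\omega_m\circ H$.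

*Proof.* (i) We replace $\Omega[2]$ by a map of James constructions. Let $f:A\to A$ have degree 2. Then $\bar EJ(f)\simeq\Omega(\Sigma f)\bar E$ by Lemma 3, since both pull back to $\prod_iE\circ f\circ\mathrm{pr}_i$ on $A^r$. The same holds for $f\wedge f$, which has degree 4. By naturality $H_JJ(f)=J(f\wedge f)H_J$, and the claim follows.

(ii) **Step 1: pull both sides back to $A^r$.** By Lemma 3 it suffices to compare there. As $\Omega[2]$ is a loop map and $\Omega[2]\circ E=2\iota$, the left side gives $\prod_iE_i^2$. On the right, $s$ gives $(\prod_iE_i)^2$. As $\Omega\omega_m\circ E_{A\wedge A}=\langle\iota,\iota\rangle$, and $\langle\iota,\iota\rangle$ pulls back to $[E_1,E_2]$ on $A\times A$ by definition, $\psi$ gives $\prod_{i<j}[E_i,E_j]$.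

**Step 2: the identity in a free group.** We claim that in the free group on $a_1,\dots,a_r$,
$$\textstyle\prod_ia_i^2=\bigl(\prod_ia_i\bigr)^2\prod_{i<j}[a_i,a_j]\cdot w,\qquad w\in\Gamma_3,$$
where $\Gamma_3$ is the third term of the lower central series. We have $(xy)^2=x^2[x^{-1},y]y^2\equiv x^2y^2[y,x]$ mod $\Gamma_3$, and induction on $r$ gives $(\prod a_i)^2\equiv\prod a_i^2\prod_{i<j}[a_j,a_i]$, which is the claim. Moreover $\Gamma_3$ is the normal closure of the elements $[[a_i,a_j],a_k]$: modulo that normal closure the $[a_i,a_j]$ commute with all generators, so they are central; dividing by them makes the group abelian, so they generate the commutator subgroup, which is therefore central.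

**Step 3: map to $[A^r,\Omega S^m]$.** Send $a_i\mapsto E_i$. The element $[[E_i,E_j],E_k]$ is pulled back along $(\mathrm{pr}_i,\mathrm{pr}_j,\mathrm{pr}_k)$ from $\langle\langle\iota,\iota\rangle,\iota\rangle=0$, so $w\mapsto1$. Hence $\prod E_i^2=(\prod E_i)^2\prod_{i<j}[E_i,E_j]$. The order of the last factors does not matter, since they commute with one another, and neither do their signs, since $2\langle\iota,\iota\rangle=0$. $\square$

For $L$ a double suspension and $g\in[L,S^m]$ let $H(g)\in[L,S^{2m-1}]$ be the image under $H$ as in Section 2. It is additive in $g$, and natural for suspensions of maps. The following hold: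
$$[2]g=2g+\omega_mH(g)\qquad(g\in[L,S^m]),\tag{7}$$
$$2(\omega_mg)=0\qquad(g\in[L,S^{2m-1}]),\tag{8}$$
$$[4]g=4g\qquad(g\in[L,S^m]),\tag{9}$$
$$H([2]g)=[4]H(g)=4H(g)\qquad(g\in[L,S^m]).\tag{10}$$
Formula (7) is Lemma 4(ii). For (8), use (7) on $S^{2m-1}$ and then (6): $0=(2\omega_m)g=\omega_m[2]g=\omega_m\bigl(2g+\omega_{2m-1}H(g)\bigr)=2\omega_mg$. For (9), by (7) twice and Lemma 4(i),
$$[2][2]g=2[2]g+\omega_mH([2]g)=4g+2\omega_mH(g)+\omega_m[4]H(g)=4g,$$
by (8) and $\omega_m[4]=4\omega_m=0$. Formula (10) is Lemma 4(i), then (9) on $S^{2m-1}$.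

From here on $S'=S^{4n+1}$, $\omega=\omega_{2n+1}:S'\to S$ and $\omega'=\omega_{4n+1}:S^{8n+1}\to S'$.

**What the exact sequence now gives.** Let $x\in[L,F]$ and $\beta=p(x)$. Since $[2]\beta=0$, (7) gives $2\beta=-\omega H(\beta)$, so $4\beta=0$ by (8), and $4x=j(\zeta)$ for some $\zeta$. By (9), $4\zeta=[2]([2]\zeta)$, which $j$ kills. So $16x=0$, and here the argument stops: the sequence says that $4x$ comes from some $\zeta$, but gives no handle on which one. To reach $4x=0$ we need a formula for $2x$ itself inside $[L,F]$.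

## 6. Lifting the correction term to $F$

The way past this point is to lift the formula $\Omega[2]\simeq s\cdot\psi$ from $\Omega S$ to $\Omega F$. On $\Omega F=\mathrm{Fib}(\Omega[2])$ the map induced by $\Omega[2]$ itself is null, by (2); the squaring map is twice the identity; so if we also have a self-map $\Psi$ of $\Omega F$ covering $\psi$, then "$2+\Psi$" should be null up to the mismatch of the homotopies involved. The mismatch will depend only on the projection to $\Omega S$. In this section we build $\Psi$, in a form that can be computed.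

$H(\omega)\in\pi_{4n+1}(S^{4n+1})=\mathbb Z$ satisfies $2H(\omega)=H(2\omega)=0$, so $H(\omega)=0$. Hence by (7) and (3)
$$[2]\omega=2\omega+\omega H(\omega)=0,\qquad\omega[2]=2\omega=0.$$
Choose null homotopies: for $s\in S'$ a path $N_s$ from $*$ to $[2]\omega s$ and a path $M_s$ from $\omega[2]s$ to $*$, constant for $s=*$. Let $S'\{2\}=\mathrm{Fib}([2])$ and $S'\{4\}=\mathrm{Fib}([2][2])$, with projections $p$ and fibre inclusions $j_2,j_4$. Define

* $\tilde\omega:S'\to F$, $s\mapsto(\omega s,N_s)$, so $p\tilde\omega=\omega$;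
* $\rho:S'\{4\}\to S'\{2\}$, $(s,\gamma)\mapsto([2]s,\gamma)$, so $\rho j_4=j_2$ and $p\rho=[2]p$;
* $\kappa:S'\{2\}\to\Omega S$, $(s,\gamma)\mapsto\omega\gamma*M_s$, so $\kappa j_2\simeq\Omega\omega$;
* $\hat\omega:S'\{4\}\to F$, $(s,\gamma)\mapsto(\omega s,\ \omega\gamma*M_{[2]s}*N_s)$, induced by the triple $(\omega,\omega,M_{[2]s}*N_s)$.

In the last one, $\omega\gamma$ runs from $*$ to $\omega[2][2]s$, then $M_{[2]s}$ to $*$, then $N_s$ to $[2]\omega s$.

**Splitting $\hat\omega$ in two.** Let $\mu:\Omega S\times F\to F$, $(\ell,(s,\gamma))\mapsto(s,\ell*\gamma)$. Then $\hat\omega\simeq\mu\circ(\kappa\rho,\tilde\omega p)$ by the formulas. For $L$ a double suspension, $\mu_*:[L,\Omega S]\times[L,F]\to[L,F]$ is a homomorphism, and on the two axes $\mu$ is homotopic to $j$ and to the identity. So $\mu_*(\ell,x)=j(\ell)+x$. Writing $j$ also for $[\Sigma L,S]=[L,\Omega S]\to[L,F]$, we get for $y\in[L,S'\{4\}]$ and $u\in[\Sigma L,S']$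
$$\hat\omega(y)=\tilde\omega\circ p(y)+j\kappa(\rho y),\qquad p(\rho y)=[2]p(y),\qquad\hat\omega j_4(u)=j(\omega u).\tag{11}$$
The last formula follows from the first, since $pj_4=*$ and $\kappa\rho j_4=\kappa j_2\simeq\Omega\omega$.

**The map $\Psi$.** Write $\varphi=\Omega[2]:\Omega S\to\Omega S$ and $\psi=\Omega\omega\circ H$. Choose a homotopy from $H\varphi$ to $\Omega[4]H$ (Lemma 4(i)). With $f_0=f_1=H$ it induces $\hat H:\Omega F=\mathrm{Fib}(\varphi)\to\mathrm{Fib}(\Omega[4])=\Omega S'\{4\}$, covering $H$. Put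
$$\Psi=\Omega\hat\omega\circ\hat H:\Omega F\to\Omega F.\tag{12}$$
Composing the triples, $\Psi$ is induced by a triple $(\psi,\psi,\Lambda)$, where $\Lambda_g$ is a path from $\psi\varphi(g)$ to $\varphi\psi(g)$, constant for $g=*$.

## 7. A formula for $2x$

**Proposition 5.** There is a map $D:\Omega S\to\Omega^2S$ such that for every double suspension $L$ and every $x\in[L,F]$
$$2x+\Psi(x)=jD(px).\tag{13}$$

Here $L=\Sigma M$, and $\Psi$, $D$ are applied after the adjunctions $[L,F]=[M,\Omega F]$, $[L,S]=[M,\Omega S]$, $[M,\Omega^2S]=[L,\Omega S]$. By Section 2, $D$ is additive on $[L,S]$.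

*Proof.* Let $X=\Omega S$, so $\Omega F=\mathrm{Fib}(\varphi:X\to X)$. Write $\cdot$ for loop multiplication and $\bar u$ for the reversed loop; the loop map $\varphi$ preserves both strictly. Put $\chi=s\cdot\psi$, and let $K_t$ be a homotopy from $K_0=\varphi$ to $K_1=\chi$ (Lemma 4(ii)).

**Step 1: write "squaring times $\Psi$" as a map induced by $\chi$.** Squaring on $\Omega F$ is $(g,\gamma)\mapsto(g\cdot g,\gamma\cdot\gamma)$. Replace $\gamma\cdot\gamma$ by $(\gamma\cdot\gamma)*\mathrm{const}$ and multiply by $\Psi(g,\gamma)=(\psi g,\psi\gamma*\Lambda_g)$. The result is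
$$(g,\gamma)\mapsto(\chi g,\ \chi\gamma*\Lambda'_g),\qquad\Lambda'_g=(\varphi g\cdot\varphi g)\cdot\Lambda_g,$$
and $\Lambda'_g$ runs from $(\varphi g\cdot\varphi g)\cdot\psi\varphi g=\chi\varphi g$ to $(\varphi g\cdot\varphi g)\cdot\varphi\psi g=\varphi\chi g$.

**Step 2: deform $\chi$ to $\varphi$.** For $0\le s\le1$ consider
$$\Bigl(K_s(g),\ K_s\gamma*[K_t(\varphi g)]_{t:s\to1}*\Lambda'_g*[\varphi K_t(g)]_{t:1\to s}\Bigr).$$
The four pieces run $*\to K_s(\varphi g)\to\chi\varphi g\to\varphi\chi g\to\varphi K_s(g)$, so this lies in $\mathrm{Fib}(\varphi)$. At $s=1$ it is the map of Step 1, and at $s=0$ it is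
$$T(g,\gamma)=(\varphi g,\ \varphi\gamma*\Lambda''_g),$$
where $\Lambda''_g$ is a loop at $\varphi\varphi g$ that depends only on $g$.

**Step 3: divide by $T_0$.** By (2), $T_0(g,\gamma)=(\varphi g,\varphi\gamma)$ is null homotopic. So in the group $[\Omega F,\Omega F]$ we have $T=TT_0^{-1}$, which is
$$(g,\gamma)\mapsto\bigl(\varphi g\cdot\overline{\varphi g},\ (\varphi\gamma\cdot\overline{\varphi\gamma})*(\Lambda''_g\cdot\overline{\varphi\varphi g})\bigr).$$

**Step 4: contract the first coordinate.** Let $n_u$ be the standard path from $u\cdot\bar u$ to the constant loop. It is constant for $u=*$ and natural for loop maps, so $\varphi n_u=n_{\varphi u}$. Moving the first coordinate along $n_{\varphi g}$ and extending the second along $\varphi n_{\varphi g}=n_{\varphi\varphi g}$, we reach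
$$\bigl(*,\ (\varphi\gamma\cdot\overline{\varphi\gamma})*(\Lambda''_g\cdot\overline{\varphi\varphi g})*n_{\varphi\varphi g}\bigr).$$

**Step 5: remove $\gamma$.** The square $(s,t)\mapsto n_{\varphi\gamma(s)}(t)$ is constant on the edges $s=0$ and $t=1$, is $n_{\varphi\varphi g}$ on the edge $s=1$, and is $\varphi\gamma\cdot\overline{\varphi\gamma}$ on the edge $t=0$. So it deforms the last edge, rel endpoints, to the reverse of $n_{\varphi\varphi g}$. Hence our map is homotopic to $(g,\gamma)\mapsto(*,D(g))$ with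
$$D(g)=\overline{n_{\varphi\varphi g}}*(\Lambda''_g\cdot\overline{\varphi\varphi g})*n_{\varphi\varphi g},$$
a loop in $X$ at the base point depending only on $g$. All homotopies are based. Composing with the adjoint $M\to\Omega F$ of $x$ gives (13). $\square$

When $\omega=0$ the proof runs with $\chi=s$, constant $\Lambda'$ and no $\Psi$, and gives $2x=jD(px)$. Then $4x=jD(2px)=jD([2]px)=0$, which is Section 4 again. In general, put $\beta=p(x)$, $b=H(\beta)$ and $y=\hat H(x)\in[L,S'\{4\}]$. As $2\beta=-\omega b$ by (7), doubling (13) gives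
$$4x=-2\hat\omega(y)-jD(\omega b),\qquad 2\hat\omega(y)=2(\tilde\omega b)+j\bigl(2\kappa(\rho y)\bigr),\tag{14}$$
the second by (11), with $p(y)=b$ and $p(\rho y)=[2]b$. There are three terms to kill, one in each of the next three sections.

## 8. $D$ vanishes on $\omega b$

**Lemma 6.** $D\circ\Omega\omega:\Omega S'\to\Omega^2S$ is null homotopic. Hence $D(\omega b)=0$ for every double suspension $L$ and $b\in[L,S']$; in particular $D(\omega)=0$.

*Proof.* Let $B=S^{4n}$ and let $c:B\to\Omega S$ be adjoint to $\omega$.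

**Step 1: $\Sigma^2c\simeq*$.** By the splitting in Lemma 3, $\Sigma^2\Omega S\simeq\bigvee_{i\ge1}S^{2ni+2}$, with the bottom sphere included by $\Sigma^2E$. By the Hilton–Milnor theorem (Whitehead products of distinct summands first occur in dimension $6n+3>4n+2$)
$$\pi_{4n+2}(\Sigma^2\Omega S)=\pi_{4n+2}(S^{2n+2})\oplus\pi_{4n+2}(S^{4n+2}).$$
Since $2c=0$, the component of $\Sigma^2c$ in $\pi_{4n+2}(S^{4n+2})=\mathbb Z$ is torsion, hence $0$. So $\Sigma^2c=\Sigma^2E\circ x_1$ with $x_1\in\pi_{4n+2}(S^{2n+2})$. The evaluation $\mathrm{ev}:\Sigma\Omega S\to S$ satisfies $\mathrm{ev}\circ\Sigma E=1$, so $\Sigma\,\mathrm{ev}$ is a left inverse of $\Sigma^2E$, and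
$$x_1=\Sigma\,\mathrm{ev}\circ\Sigma^2c=\Sigma(\mathrm{ev}\circ\Sigma c)=\Sigma\omega=0,$$
because Whitehead products suspend to $0$.

**Step 2: reduce to products of $c$.** By Lemma 3 for $J(B)\simeq\Omega S'$ it suffices that, for each $r$,
$$B^r\xrightarrow{c\times\cdots\times c}(\Omega S)^r\xrightarrow{\ \mathrm{mult}\ }\Omega S\xrightarrow{\ D\ }\Omega^2S$$
is null. Its adjoint $\Sigma^2B^r\to S$ factors through $\Sigma^2(c\times\cdots\times c)$. By the natural splitting of the suspension of a product, this is equivalent to a wedge of maps $\Sigma^2(c\wedge\cdots\wedge c)$. Each of these factors through a smash product of $\Sigma^2c$ with an identity map, hence is null by Step 1. So the adjoint is null.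

The adjoint of $\omega b$ is $\Omega\omega$ composed with the adjoint of $b$, which gives the second statement; $b=1_{S'}$ gives the third. $\square$

## 9. The class $\tilde\omega b$ has order at most two

The danger here is that $\tilde\omega\in\pi_{4n+1}(F)$ itself may have order 4, and that $\tilde\omega\circ(2b)$ differs from $(2\tilde\omega)\circ b$ by a term in $\tilde\omega\omega'$. The second matter comes first.

**Lemma 7.** $\tilde\omega\circ\omega'=0$ in $\pi_{8n+1}(F)$.

*Proof.* We have $\tilde\omega\circ\omega'=\pm[\tilde\omega,\tilde\omega]$, so we must show that a Whitehead square in $F$ vanishes. In $S$ it would vanish by (6), because $\omega$ is itself a Whitehead square; in $F$ the class $\tilde\omega$ is not. The remedy is that one of the two factors may be pushed to $S$.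

**Step 1: a group model.** Represent $[2]:S\to S$ by a map of reduced Kan complexes, apply Kan's loop group functor, and factor the resulting homomorphism as a weak equivalence followed by a fibration $\varrho:\Gamma\to\Gamma''$ of simplicial groups. $\Gamma''$ is connected because $S$ is simply connected, so $\varrho$ is surjective. Let $N=\ker\varrho$. Then $\overline WN\to\overline W\Gamma\to\overline W\Gamma''$ is a Kan fibration sequence modelling $F\to S\xrightarrow{[2]}S$. Under $\pi_k(G)\cong\pi_{k+1}(\overline WG)$ Samelson products correspond, up to sign, to Whitehead products. Let $w\in\pi_{4n}(N)$ correspond to $\tilde\omega$ and $a\in\pi_{2n}(\Gamma)$ to $\iota$. Since $p\tilde\omega=\omega$ and $2\omega=0$, the image of $w$ in $\pi_{4n}(\Gamma)$ is $\langle a,a\rangle$. We must show $\langle w,w\rangle=0$ in $\pi_{8n}(N)$.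

**Step 2: let $\Gamma$ act.** Form $N\rtimes\Gamma$ by conjugation, with $(v,g)(v',g')=(v\cdot gv'g^{-1},gg')$. Its underlying simplicial set is $N\times\Gamma$, so $\pi_*(N)$ injects into $\pi_*(N\rtimes\Gamma)$. The commutator of $(1,g)$ and $(v,1)$ is
$$(1,g)(v,1)(1,g^{-1})(v^{-1},1)=(gvg^{-1}v^{-1},1).$$
If $g$ is the image in $\Gamma$ of an element of $N$, the right side is the commutator formed in $N$. So the image of $\langle w,w\rangle$ in $\pi_*(N\rtimes\Gamma)$ is $\langle\langle a,a\rangle,w\rangle$, with $a$ from the factor $\Gamma$ and $w$ from the factor $N$.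

**Step 3: Jacobi.** As $|a|=2n$ is even, $\langle\langle a,a\rangle,w\rangle=\langle a,\langle a,w\rangle\rangle-\langle a,\langle a,w\rangle\rangle=0$. By injectivity $\langle w,w\rangle=0$. $\square$

**Lemma 8.** $2\tilde\omega=j(\omega u)$ for some $u\in\pi_{4n+2}(S^{4n+1})=\{0,\eta\}$.

*Proof.* We apply the doubling formula to $\tilde\omega$ itself. By (13) with $L=S'$ and $D(\omega)=0$, $2\tilde\omega=-\hat\omega(\hat H\tilde\omega)$. As $p(\hat H\tilde\omega)=H(\omega)=0$, $\hat H\tilde\omega=j_4(u)$ for some $u\in\pi_{4n+2}(S')$. By (11), $2\tilde\omega=-j(\omega u)$, and the sign is irrelevant because $2\omega u=\omega\circ2u=0$. $\square$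

**Lemma 9.** If $d,d':Y\to S^{4n+1}$ satisfy $\Sigma^2d\simeq\Sigma^2d'$, then $\omega d\simeq\omega d'$.

*Proof.* The point is that $\omega$ factors through the double suspension. Let $P:\Omega^2S^{4n+3}\to S^{2n+1}$ be the connecting map of James' fibration $S^{2n+1}\to\Omega S^{2n+2}\to\Omega S^{4n+3}$ (integral, since $2n+1$ is odd), and $E^2:S^{4n+1}\to\Omega^2S^{4n+3}$ the double suspension, which generates $\pi_{4n+1}(\Omega^2S^{4n+3})=\mathbb Z$. By exactness $PE^2$ generates the kernel of the suspension $\pi_{4n+1}(S^{2n+1})\to\pi_{4n+2}(S^{2n+2})$. This kernel is also generated by the Whitehead square $\pm\omega$: with $J=J(S^{2n+1})\simeq\Omega S^{2n+2}$, the kernel is the image of $\pi_{4n+2}(J,S^{2n+1})\cong\mathbb Z$ (relative Hurewicz) under the boundary, and the generator goes to the attaching map of the $(4n+2)$-cell of $J$, which is $\pm$ the Whitehead square. Since $2\omega=0$, the kernel has order at most 2, so its two generators agree: $PE^2\simeq\omega$. Hence $\omega d\simeq P\circ(E^2d)$, and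 $E^2d$ is adjoint to $\Sigma^2d$. The same holds for $d'$. $\square$

From now on $K=\Sigma^3Z$, with $\eta_K$, $C$, $i_C$, $q_C$ as in Section 2.

**Lemma 10.** Let $\beta\in[K,S]$ and $b\in[K,S']$ satisfy $2\beta=-\omega b$. Then $2(\tilde\omega b)=0$ in $[K,F]$.

*Proof.* **Step 1: bring the 2 to $\tilde\omega$.** By (7) for $S'$, $2b=[2]b-\omega'H(b)$. So by Lemmas 7 and 8
$$2(\tilde\omega b)=\tilde\omega\circ(2b)=(\tilde\omega[2])b-\tilde\omega\omega'H(b)=(2\tilde\omega)\circ b=j(\omega\circ u\circ\Sigma b).$$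
If $u=0$ we are done. Let $u=\eta$; we must show $\omega\circ\eta_{4n+1}\circ\Sigma b=0$.

**Step 2: move $\eta$ to the other side of $b$.** Put $d=\eta_{4n+1}\circ\Sigma b$ and $d'=b\circ\eta_K$, both in $[\Sigma K,S']$. They need not agree, but their double suspensions do. Indeed
$$(\eta_2\wedge1_{S'})(1_{S^3}\wedge b)=\eta_2\wedge b=(1_{S^2}\wedge b)(\eta_2\wedge1_K).$$
Both $\eta_2\wedge1_{S'}$ and $\Sigma^2\eta_{4n+1}$ represent the nonzero element of $\pi_{4n+4}(S^{4n+3})=\mathbb Z/2$, so the left side is $\Sigma^2d$. Both $\eta_2\wedge1_K$ and $\Sigma^2\eta_K$ are of the form (nonzero element of $\pi_6(S^5)=\mathbb Z/2$)$\,\wedge Z$, so the right side is $\Sigma^2d'$. By Lemma 9, $\omega d=\omega d'$.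

**Step 3: use the relation.** Since $\omega b=-2\beta$,
$$\omega\eta\,\Sigma b=\omega b\,\eta_K=(-2\beta)\eta_K=\beta\circ\bigl(([-2]\circ\eta_3)\wedge Z\bigr)=\beta\circ\bigl((-2\eta_3)\wedge Z\bigr)=0.$$
Here $[-2]\circ\eta_3=-2\eta_3$ by (3), because $\eta_3$ is a suspension, and $2\eta_3=0$. $\square$

## 10. The term $2\kappa(\rho y)$ vanishes

**Lemma 11.** Let $b\in[K,S']$ with $4b=0$, and let $z\in[K,S'\{2\}]$ with $p(z)=[2]b$. Then $2\kappa(z)=0$ in $[\Sigma K,S]$.

*Proof.* **Step 1: set up Lemma 1.** Put $a=[2]b=2b+\omega'H(b)$. By (8), $2a=4b=0$, so $a$ extends to $g:C\to S'$. By (7), in $[C,S']$,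
$$[2]g=2g+\omega'H(g).$$

**Step 2: both terms factor through $q_C$.** By (5), $2g=g\circ(2\cdot1_C)=\epsilon\,g\,i_C\,\eta_K\,q_C=\epsilon\,a\,\eta_K\,q_C$. For the other term, naturality of $H$ and (10) give
$$H(g)\circ i_C=H(a)=H([2]b)=4H(b)=H(4b)=0,$$
so by (4) $H(g)=\nu q_C$ with $\nu\in[\Sigma K,S^{8n+1}]$. Hence $[2]g=(\epsilon\,a\eta_K+\omega'\nu)\,q_C$.

**Step 3: identify $2z$.** By Lemma 1, $2z=\pm j_2(\theta)$ with $\theta q_C=\pm[2]g$. Since $\ker q_C^*=2[\Sigma K,S']$,
$$\theta=\pm(\epsilon\,a\eta_K+\omega'\nu)+2\lambda,\qquad\lambda\in[\Sigma K,S'].$$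

**Step 4: apply $\kappa$.** As $\kappa_*$ is a homomorphism and $\kappa j_2\simeq\Omega\omega$, $2\kappa(z)=\kappa(2z)=\pm\omega\theta$. This vanishes term by term:
$$\omega a\eta_K=\omega[2]\,b\,\eta_K=0,\qquad\omega\omega'\nu=0,\qquad\omega(2\lambda)=2(\omega\lambda)=0,$$
by $\omega[2]=0$, by (6), and by (8). $\square$

## 11. Four times a class in $[\Sigma^3Z,F]$

*Proof of (a).* Let $x\in[K,F]$ with $K=\Sigma^3Z$. Put $\beta=p(x)\in[K,S]$, $b=H(\beta)\in[K,S']$ and $y=\hat H(x)\in[K,S'\{4\}]$. Since $\hat H$ covers $H$, $p(y)=b$.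

**Step 1: the hypotheses of Lemmas 10 and 11.** As $[2]\beta=0$, formula (7) gives $2\beta=-\omega b$. Then $4\beta=-2\omega b=0$ by (8), and $4b=4H(\beta)=H(4\beta)=0$ by additivity of $H$.

**Step 2: remove $D$.** By (13) and (12), $2x=-\hat\omega(y)+jD(\beta)$. By additivity of $D$ and $j$, and Lemma 6,
$$4x=-2\hat\omega(y)+jD(2\beta)=-2\hat\omega(y)-jD(\omega b)=-2\hat\omega(y).$$

**Step 3: remove the two halves of $\hat\omega(y)$.** By (11), $2\hat\omega(y)=2(\tilde\omega b)+j\bigl(2\kappa(\rho y)\bigr)$ with $p(\rho y)=[2]b$. The first term is $0$ by Lemma 10, because $2\beta=-\omega b$. The second is $0$ by Lemma 11 with $z=\rho y$, because $4b=0$.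

So $4x=0$. This proves (a), hence (b) by Section 1, and with Proposition 2 it proves (c): the exponent is exactly 4, and Cohen's conjecture is true. $\blacksquare$
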